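
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Surfaces with the most systoles need not be maximal}


\begin{abstract}
Fix the genus, the number of boundary components and the boundary lengths of a hyperbolic surface. It was conjectured that a surface with the largest possible number of systoles is always a local maximum of the systole length on its Teichm\"uller space. We show that this is false. For spheres with five holes and suitable boundary lengths the largest number of systoles is five, and it is attained by a surface on which all five systoles can be lengthened simultaneously. More generally, for spheres with $N+1\ge5$ holes, one of which is very long, we describe all surfaces with $2N-3$ filling systoles in terms of triangulations of an $N$-gon, and we give a sign criterion that decides, outside a degenerate case, whether they are local maxima. For four-holed spheres and one-holed tori the conjecture is true.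
\end{abstract}

\section{Introduction}

\subsection{The question}
A \emph{surface} is an oriented connected Riemann surface of constant curvature $-1$, of \emph{signature} $(g,n)$: it has genus $g$ and $n$ boundary components, each of which is a simple closed geodesic or a cusp. We assume $2g-2+n>0$ and $(g,n)\ne(0,3)$. To fix a signature means to fix $(g,n)$ \emph{and} the length of each boundary geodesic. For a surface $M$ let $T(M)$ be its Teichm\"uller space, with the boundary lengths held fixed. Geodesics are marked: a simple closed geodesic $u$ of $M$ also denotes the geodesic in the same marked homotopy class on any $M'\in T(M)$.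

A \emph{systole} of a surface is a shortest simple closed geodesic that is not a boundary component; $\operatorname{sys}(M)$ is its length. A surface is \emph{maximal} if $\operatorname{sys}$ has a local maximum there in the corresponding Teichm\"uller space. A \emph{best kissing number surface} for a fixed signature is a surface with the maximal number of systoles among all surfaces of that signature. The following is posed in \cite{SystolesOnRS}.

\begin{conjecture}
The best kissing number surface is a maximal surface.
\end{conjecture}

We read this as a statement about every signature as above and every best kissing number surface. The guess is natural. If the differentials of the lengths of all systoles of $M$ are linearly independent, then some tangent direction of $T(M)$ lengthens all of them, and, since all other geodesics are longer by a definite amount, $\operatorname{sys}$ increases. So at a maximal surface the differentials are dependent. Dependence is forced when there are more than $\dim T(M)$ systoles, and one may hope that a surface with as many as possible is maximal. In the smallest cases, $(0,4)$ and $(1,1)$, where $\dim T(M)=2$ and three systoles are possible,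 this is what happens (Theorem~\ref{thm:small}). But dependence is not enough: if there are just $\dim T(M)+1$ systoles, with one linear relation between the differentials, then the \emph{signs} in the relation matter. The surfaces $X_\tau$ studied below, among them the counterexample of Theorem~\ref{thm:five}, are of this kind.

\subsection{Results}
Let $N\ge4$, $\beta_1,\dots,\beta_N>0$ and $L>0$. Let $\mathcal S(L)$ be the set of surfaces of signature $(0,N+1)$ with boundary geodesics $\partial_1,\dots,\partial_N$ of lengths $\beta_1,\dots,\beta_N$ and $\partial_0$ of length $L$. Put
\[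
 c_i=\cosh(\beta_i/2),\qquad t_i=\sinh(\beta_i/2).
\]

\begin{theorem}\label{thm:five}
Let $N=4$, $\beta_1=\beta_3$, $\beta_2=\beta_4$ and $c_2>2c_1$. For all sufficiently large $L$, the maximal number of systoles of surfaces in $\mathcal S(L)$ is $5$, and some surface in $\mathcal S(L)$ has exactly $5$ systoles but is not maximal. So the conjecture is false.
\end{theorem}

An \emph{essential curve} is a simple closed curve that is neither contractible nor homotopic to a boundary component; an \emph{essential geodesic} is a geodesic that is an essential curve. Thus the systoles are the shortest essential geodesics. The systoles of $X$ \emph{fill} if for every essential curve $\alpha$ there is a systole that meets every curve homotopic to $\alpha$.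

\begin{theorem}\label{thm:general}
Let $N\ge4$ and let $L$ be sufficiently large, depending on $N$ and the $\beta_i$.
\begin{enumerate}
\item A surface in $\mathcal S(L)$ whose systoles fill has at most $2N-3$ systoles. A surface in $\mathcal S(L)$ whose systoles do not fill is not maximal.
\item For each cyclic order of $1,\dots,N$ and each triangulation $\tau$ of the corresponding $N$-gon there is a surface $X_\tau\in\mathcal S(L)$ with exactly $2N-3$ systoles, one around each edge of $\tau$ (sides of the $N$-gon included), and every surface in $\mathcal S(L)$ with $2N-3$ filling systoles is some $X_\tau$. For a diagonal $ij$ of $\tau$ with adjacent triangles $ijk$, $ijl$ put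
\[
 \omega_{ij}=2(c_i+c_j)-c_k-c_l .
\]
If all $\omega_{ij}>0$, then $X_\tau$ is maximal. If some $\omega_{ij}<0$, it is not maximal.
\item If there are distinct $i,j,k,l$ with $c_k+c_l>2(c_i+c_j)$, then some best kissing number surface in $\mathcal S(L)$ is not maximal. So the conjecture fails, for suitable boundary lengths, for every $(0,n)$ with $n\ge5$.
\item For $N=4$ the best kissing number surfaces in $\mathcal S(L)$ are exactly the $X_\tau$.
\end{enumerate}
\end{theorem}

Part 2 says nothing about maximality when all $\omega_{ij}\ge0$ and some $\omega_{ij}=0$.

\begin{theorem}\label{thm:small}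
For $(0,4)$ and $(1,1)$, with arbitrary boundary lengths or cusps, the best kissing number is $3$ and every best kissing number surface is maximal.
\end{theorem}

We make no claim about other signatures, in particular not about closed surfaces.

\begin{remark}
In the situation of Theorem~\ref{thm:five}, with $L$ large, take the cyclic order $1,2,3,4$. The diagonal $13$ has $\omega_{13}=4c_1-2c_2<0$, while the other diagonal $24$ has $\omega_{24}=4c_2-2c_1>0$. So by Theorem~\ref{thm:general}, for the same boundary lengths some best kissing number surfaces are maximal and others are not. If all $\beta_i$ are equal, then $\omega_{ij}=2(c_i+c_j)-c_k-c_l=2c_1>0$ always, and every $X_\tau$ is maximal: this mechanism needs unequal $\beta_i$.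
\end{remark}

\subsection{How the counterexample works}\label{sec:idea}
Look at $N=4$ and Figure~\ref{fig:surface}. A geodesic surrounding $\partial_i$ and $\partial_j$ together with an arc $\kappa_{ij}$ has length $s$ exactly when the arc, made perpendicular to the boundary, has a certain length $d_{ij}(s)$. The surfaces $X_\tau$ for the diagonal $13$ are those for which the five curves around $\kappa_{12},\kappa_{23},\kappa_{34},\kappa_{41},\kappa_{13}$ all have length $s=\operatorname{sys}$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
 \draw[thick] (0,0) ellipse (4.2 and 3);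
 \fill[gray!25] (-2.2,0)--(0,1.6)--(2.2,0)--(0,-1.6)--cycle;
 \draw (-2.2,0)--(0,1.6)--(2.2,0)--(0,-1.6)--cycle;
 \draw (-2.2,0)--(2.2,0);
 \draw[dashed] (-2.2,0)--(-4.2,0);
 \draw[dashed] (2.2,0)--(4.2,0);
 \draw[dashed] (0,1.6)--(0,3);
 \draw[dashed] (0,-1.6)--(0,-3);
 \draw[dotted,thick,rotate around={36:(-1.1,0.8)}] (-1.1,0.8) ellipse (2.0 and 0.68);
 \filldraw[fill=white] (-2.2,0) circle (0.38);
 \filldraw[fill=white] (2.2,0) circle (0.38);
 \filldraw[fill=white] (0,1.6) circle (0.38);
 \filldraw[fill=white] (0,-1.6) circle (0.38);
 \node at (-2.2,0) {\small $\partial_1$};
 \node at (0,1.6) {\small $\partial_2$};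
 \node at (2.2,0) {\small $\partial_3$};
 \node at (0,-1.6) {\small $\partial_4$};
 \node at (0.25,0.25) {\small $\kappa_{13}$};
 \node at (1.5,1.05) {\small $\kappa_{23}$};
 \node at (1.5,-1.05) {\small $\kappa_{34}$};
 \node at (-1.5,-1.05) {\small $\kappa_{41}$};
 \node at (-0.75,0.72) {\small $\kappa_{12}$};
 \node at (-3.5,0.25) {\small $f_1$};
 \node at (3.5,0.25) {\small $f_3$};
 \node at (0.27,2.5) {\small $f_2$};
 \node at (0.27,-2.5) {\small $f_4$};
 \node at (3.75,2.1) {\small $\partial_0$};
\end{tikzpicture}
\caption{A sphere with five holes (topological picture). Five disjoint arcs $\kappa_{ij}$ perpendicular to the boundary cut out two right-angled hexagons, which together form the shaded octagon $P$. The dotted curve is the closed curve around $\partial_1\cup\kappa_{12}\cup\partial_2$. Cutting along the dashed arcs $f_v$ turns the surface into a disc.}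
\label{fig:surface}
\end{figure}

The five arcs cut out two right-angled hexagons, which are determined by the arc lengths; together with $\beta_1,\dots,\beta_4$ they determine the whole surface, hence also $L$. So near such a surface the five arc lengths are coordinates on the five-dimensional space of surfaces with $\beta_1,\dots,\beta_4$ fixed and $L$ free, and $\mathcal S(L)$ appears as a level set of the function $L$. If $L$ increases in each of the five variables, no motion in the level set lengthens all arcs, and the surface is maximal. If one partial derivative is negative and the others are positive in sum, all five can be lengthened with $L$ constant.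

Which sign occurs? The curve $\partial_0$ is homotopic to the path that runs along the four outer arcs and along the parts of $\partial_1,\dots,\partial_4$ outside $P$, whose lengths we call $B_1,\dots,B_4$. We shall see that, for large $s$,
\[
 L\approx d_{12}+d_{23}+d_{34}+d_{41}+2\sum_{i}\log\sinh\tfrac{B_i}2 .
\]
So lengthening an outer arc lengthens $\partial_0$ at rate about $1$. The diagonal enters only through the $B_i$. If $\kappa_{13}$ is lengthened, the hexagon sides on $\partial_1,\partial_3$ get shorter and those on $\partial_2,\partial_4$ get longer; so $B_1,B_3$ grow and $B_2,B_4$ shrink. The two effects compete, and the net rate turns out to be $e^{-s/4}\,(2c_1+2c_3-c_2-c_4)$ to first order. If $\partial_2,\partial_4$ are long compared with $\partial_1,\partial_3$, this is negative.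

It remains to see that five is the largest possible number of systoles. For this $L$ is taken large. If the systoles fill, a large $L$ forces a large systole length $s$ (Lemma~\ref{lem:fill}); then $\partial_1,\dots,\partial_N$ are far from each other, each is close to $\partial_0$, every systole surrounds just two of them, and the corresponding arcs are disjoint. Disjoint arcs of this kind are non-crossing sides and diagonals of an $N$-gon, and there are at most $2N-3$ of those. If the systoles do not fill, they live on a four-holed sphere apart from at most one, and there are at most four.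

Section~\ref{sec:facts} collects standard facts, Section~\ref{sec:small} proves Theorem~\ref{thm:small}, Section~\ref{sec:upper} the upper bounds, Section~\ref{sec:five} Theorem~\ref{thm:five} by explicit hexagon trigonometry, and Section~\ref{sec:general} Theorem~\ref{thm:general}.

\section{Standard facts}\label{sec:facts}

Indices $i,j,k,l,v,w$ lie in $\{1,\dots,N\}$ unless $0$ is mentioned. The letter $C$ denotes constants, possibly different at each occurrence, that depend only on $N,\beta_1,\dots,\beta_N$; all $O(\cdot)$, $o(1)$ and ``sufficiently large'' are uniform in the same sense. We write $\ell(\cdot)$ for the length of a curve or of the geodesic in its class, and $|\cdot|$ for the length of an arc.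

We use the following facts; see \cite[Ch.~1--2]{Buser}.

\smallskip\noindent\textbf{(H)} In a right-angled hexagon with alternate sides $a,b,c$ and with side $\gamma$ between $a$ and $b$ (opposite $c$),
\[
\cosh c=\sinh a\sinh b\cosh\gamma-\cosh a\cosh b .
\]
Given $a,\gamma,b$, such a hexagon exists iff the right side is $>1$. Given three alternate sides, the hexagon exists and is unique.

\smallskip\noindent\textbf{(P)} In a right-angled pentagon, two adjacent sides $a,b$ and the side $c$ opposite to their common vertex satisfy $\sinh a\sinh b=\cosh c$.

\smallskip\noindent\textbf{(D)} Given a surface $X$ and $\Lambda>0$, there are a neighborhood of $X$ in $T(X)$ and a finite set of simple closed geodesics such that on this neighborhood all other simple closed geodesics are longer than $\Lambda$. Length functions are continuous on $T(X)$. The topology of $T(X)$ is that of holonomy representations up to conjugation.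

\smallskip\noindent\textbf{(G)} Every essential curve is homotopic to a unique simple closed geodesic. If two essential curves have disjoint representatives, their geodesics are disjoint or equal. In particular, if the systoles of $X$ do not fill, there is an essential geodesic $\alpha$ that crosses no systole ($\alpha$ may itself be a systole).

\smallskip\noindent\textbf{(O)} Let $X$ be compact with geodesic boundary. Its universal cover $\widetilde X$ is a convex region in the hyperbolic plane $\mathbb H^2$ bounded by the lifts of the boundary geodesics. Arcs between boundary geodesics are considered up to homotopy with endpoints gliding on the boundary. An arc is \emph{essential} if its lifts join two different boundary lines of $\widetilde X$. Each essential class contains a unique shortest arc, the image of the common perpendicular of these lines, called an \emph{orthogeodesic}; it meets the boundary only at its endpoints. Orthogeodesics of disjoint non-homotopic simple arcs are simple and disjoint. A shortest path between two different boundary components is a simple orthogeodesic: it is geodesic since $\widetilde X$ is convex, perpendicular to the boundary at its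 ends, and any self-intersection could be cut off.

\smallskip\noindent\textbf{($\perp$)} Perpendiculars to a line in $\mathbb H^2$ at different points are disjoint. Moreover, two different orthogeodesics cannot have a common foot, and if they meet, they cross transversally at interior points.

\smallskip
Finally, if two segments of lengths $a,b$ enclose an angle $\theta\le\pi/2$, the distance $c$ of their other endpoints satisfies $\cosh c=\cosh a\cosh b-\sinh a\sinh b\cos\theta\le\cosh a\cosh b$. As $\frac12e^c\le\cosh c$ and $\cosh a=\frac12e^a(1+e^{-2a})$, this gives
\begin{equation}\label{eq:right}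
 c\le a+b-\log2+\log(1+e^{-2a})+\log(1+e^{-2b}).
\end{equation}

\section{Four-holed spheres and one-holed tori}\label{sec:small}

Let $Z$ have signature $(0,4)$ or $(1,1)$. We use the tree of triangles of curves on $Z$: away from a minimal triangle all lengths grow, so the systoles lie in one triangle.

The homotopy classes of essential curves of $Z$ are the vertices of the Farey graph, whose edges join curves with intersection number $2$, resp.\ $1$. Each edge lies in two triangles, and the dual graph of the triangles is a trivalent tree. Passing from a triangle to a neighboring one replaces one vertex; we call this a \emph{move}.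

We denote by the same letter a curve and its trace $2\cosh(\ell/2)>2$. The traces of a triangle $(x,y,z)$ satisfy (Fricke--Klein; see \cite{Goldman})
\begin{equation}\label{eq:fricke}
F:=xyz-x^2-y^2-z^2-Ax-By-Cz-D=0 .
\end{equation}
For $(0,4)$, with boundary traces $a,b,c,d\ge2$ ($=2$ for cusps), $A,B,C$ are $ab+cd$, $ad+bc$, $ac+bd$ in the appropriate order, and $D=a^2+b^2+c^2+d^2+abcd-4>0$. For $(1,1)$ with boundary length $b$ ($b=0$ for a cusp), $A=B=C=0$ and $D=2\cosh(b/2)-2\ge0$. The other triangle on the edge $(x,y)$ has as third vertex $z'$ the other root of \eqref{eq:fricke}, seen as a quadratic equation in $z$. So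
\begin{equation}\label{eq:vieta}
 z+z'=xy-C,\qquad zz'=x^2+y^2+Ax+By+D,
\end{equation}
and likewise $x+x'=yz-A$, $xx'=y^2+z^2+By+Cz+D$, etc. In this section $A,B,C,D$ have this meaning.

\begin{lemma}\label{lem:onedown}
At each triangle at most one of $x'\le x$, $y'\le y$, $z'\le z$ holds.
\end{lemma}

\begin{proof}
Suppose $x'\le x$ and $y'\le y$. Then $yz-A=x+x'\le2x$ and $xz-B\le2y$, so $xyz\le2x^2+Ax$ and $xyz\le2y^2+By$. The mean of these inequalities is
\[
 xyz\le x^2+y^2+\tfrac12(Ax+By)<x^2+y^2+z^2+Ax+By+Cz+D,
\]
contradicting \eqref{eq:fricke}. The hypotheses are symmetric in the three variables, so the other pairs are excluded by renaming.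
\end{proof}

Thus every triangle of the tree has at most one non-increasing move. If a move out of a triangle is non-decreasing, its reverse is non-increasing, hence the two further moves are strictly increasing; inductively, so are all later moves away from the first triangle.

\begin{proposition}\label{prop:three}
$Z$ has at most $3$ systoles. If it has $3$, they form a triangle $(x,y,z)$ with $x=y=z$ and $x'>x$, $y'>y$, $z'>z$.
\end{proposition}

\begin{proof}
Let $\tau_0$ be the trace of the systoles. Since the length spectrum is discrete, there is a triangle $\Delta_0=(x,y,z)$ minimizing $x+y+z$. All moves from $\Delta_0$ are non-decreasing, so all later moves away from $\Delta_0$ are strictly increasing. Every curve outside $\Delta_0$ is the new vertex of a move away from $\Delta_0$, and it replaces a curve of trace $\ge\tau_0$. Hence its trace is $>\tau_0$, except possibly if the move is a first move with, say, $x'=x=\tau_0$. But $xx'=y^2+z^2+By+Cz+D\ge2\tau_0^2>\tau_0^2$, so this does not occur. Hence all systoles lie in $\Delta_0$. If there are three, then $x=y=z=\tau_0$, and $x',y',z'$ belong to curves outside $\Delta_0$, so they are larger.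
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:small}]
\emph{A surface with $3$ systoles is maximal.} Let $(x,y,z)$ be the triangle of Proposition~\ref{prop:three}, with common trace $\tau_0$. At $(\tau_0,\tau_0,\tau_0)$ we have $F_x=yz-2x-A=x'-x>0$, and in the same way $F_y=y'-y>0$, $F_z=z'-z>0$. So $F$ is strictly increasing in each variable near this point. A nearby surface with traces $(x,y,z)\ne(\tau_0,\tau_0,\tau_0)$ all $\ge\tau_0$ would have $F(x,y,z)>0$, contradicting \eqref{eq:fricke}. So the systole trace of surfaces near $Z$ is at most $\tau_0$.

\emph{A surface with $3$ systoles exists.} Fix a curve $x$ and let $(y_j)_{j\in\mathbb Z}$ be the sequence of its Farey neighbors, in order, so that $(x,y_j,y_{j+1})$ are the triangles at $x$. Consider a surface on which $x$ has a given trace $x>2$. By \eqref{eq:vieta}, $y_{j+1}+y_{j-1}=xy_j-C_j$ with $C_j\in\{B,C\}$, where $A$ denotes the coefficient that belongs to $x$. So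
\[
 y_{j+1}-2y_j+y_{j-1}=(x-2)y_j-C_j .
\]
By discreteness $y_j\to\infty$ as $|j|\to\infty$, so the right side is positive for $|j|$ large. A sequence that is eventually strictly convex and tends to $\infty$ is eventually strictly increasing; thus $y_j<y_{j+1}$ for $j$ near $+\infty$ and $y_j>y_{j+1}$ for $j$ near $-\infty$. Twisting along $x$ by $k\,\ell(x)$, $k\in\mathbb Z$, is a power of a Dehn twist and shifts the sequence by $2k$ (resp.\ $k$) places, up to orientation. Hence $y_0-y_1$ changes sign along the twist flow, which fixes the trace $x$. So for every $x>2$ there is a surface with $y_0=y_1=:m$, where by \eqref{eq:fricke}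
\[
 (x-2)m^2-(B+C)m-(x^2+Ax+D)=0 .
\]
This has a unique positive root $m(x)$, continuous in $x$. As $(x-2)m(x)^2\ge x^2$, $m(x)\to\infty$ for $x\to2$. At $m=x$ the left side is $x^3-3x^2-(A+B+C)x-D$, which is positive for $x$ large, so $m(x)<x$ for $x$ large. Hence $m(x)=x$ for some $x$: there is a surface with a triangle $x=y=z=:\tau_0$. By \eqref{eq:fricke}, $\tau_0^2=3\tau_0+A+B+C+D/\tau_0$, so
\[
 x'-x=\tau_0^2-2\tau_0-A=\tau_0+B+C+D/\tau_0>0,
\]
and by the same computation $y'-y=\tau_0+A+C+D/\tau_0>0$, $z'-z=\tau_0+A+B+D/\tau_0>0$. So all first moves from this triangle are strictly increasing, and hence all later ones. All other curves have trace $>\tau_0$: there are exactly $3$ systoles.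

By Proposition~\ref{prop:three} the best kissing number is $3$, and by the first part every best kissing number surface is maximal.
\end{proof}

\section{Long systoles: upper bounds}\label{sec:upper}

Let $N\ge4$, $X\in\mathcal S(L)$ and $s=\operatorname{sys}(X)$. In this section ``for $s,L$ large'' means for $s\ge s_0$, $L\ge L_0$ with constants depending only on $N$ and the $\beta_i$.

\subsection{From curves to arcs}
Let $i\ne j$ and let $\kappa$ be a simple orthogeodesic from $\partial_i$ to $\partial_j$. The boundary of a neighborhood of $\partial_i\cup\kappa\cup\partial_j$ gives a curve that separates $\partial_i,\partial_j$ from the $N-1\ge3$ other components, so it is essential. Let $\gamma_\kappa$ be the geodesic in its class; it depends only on the homotopy class of $\kappa$. It bounds a pair of pants with $\partial_i,\partial_j$, and $\kappa$ is the common perpendicular of $\partial_i,\partial_j$ in it. Cutting the pants into two right-angled hexagons, (H) gives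
\begin{equation}\label{eq:arc}
 \cosh(\ell(\gamma_\kappa)/2)=t_it_j\cosh|\kappa|-c_ic_j .
\end{equation}
So $\ell(\gamma_\kappa)=s$ exactly when $|\kappa|$ equals the \emph{threshold} $d_{ij}(s)$, defined by
\begin{equation}\label{eq:asym}
 \cosh d_{ij}(s)=\frac{\cosh(s/2)+c_ic_j}{t_it_j},\qquad d_{ij}(s)=\tfrac s2+u_i+u_j+O(e^{-s/2}),\quad u_i=-\log t_i
\end{equation}
(the quotient is $>1$ because $c_ic_j>t_it_j$; the expansion is for $s\to\infty$).
A shortest path from $\partial_i$ to $\partial_j$ is a simple orthogeodesic and its curve has length $\ge s$. Hence
\begin{equation}\label{eq:far}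
 \text{every path in $X$ from $\partial_i$ to $\partial_j$, $i\ne j$, has length}\ge d_{ij}(s),
\end{equation}
with strict inequality if the path has a corner, since a path of length $d_{ij}(s)$ is shortest, hence geodesic. If a systole $\gamma$ bounds a pair of pants with $\partial_i,\partial_j$, let $\kappa_\gamma$ be the orthogeodesic from $\partial_i$ to $\partial_j$ in these pants; then $\gamma=\gamma_{\kappa_\gamma}$ and $|\kappa_\gamma|=d_{ij}(s)$, so $\kappa_\gamma$ is a shortest path.

By \eqref{eq:asym} the thresholds are, up to $O(e^{-s/2})$, sums of one term $\frac s4+u_v$ for each end. So for distinct $i,j,k,l$ the three sums $d_{ij}+d_{kl}$, $d_{ik}+d_{jl}$, $d_{il}+d_{jk}$ agree up to $o(1)$. On the other hand, when two long segments cross, an angle of at most $\pi/2$ allows two shortcuts that each save $\log2$. This is why short arcs cannot cross: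

\begin{lemma}[Crossing lemma]\label{lem:cross}
Let $i,j,k,l$ be distinct and let $[P_i,P_j]$, $[P_k,P_l]$ be geodesic segments in $\mathbb H^2$ crossing at a point $x$, of lengths at most $\frac s2+C_0$. If $\operatorname{dist}(P_v,P_w)\ge d_{vw}(s)$ for $vw=ik,il,jk,jl$, then
\[
 |P_iP_j|+|P_kP_l|\ge d_{ij}(s)+d_{kl}(s)+2\log2-o(1)\qquad(s\to\infty),
\]
where $o(1)$ depends only on $C_0$, $N$ and the $\beta_i$.
\end{lemma}

\begin{proof}
Let $a_v=|P_vx|$. Adding $a_i+a_k\ge d_{ik}(s)$ and $a_i+a_l\ge d_{il}(s)$ we get $2a_i\ge d_{ik}(s)+d_{il}(s)-|P_kP_l|\ge\frac s2-C$, where $C$ may depend on $C_0$. The assumption is symmetric under $i\leftrightarrow j$, $k\leftrightarrow l$ and under exchanging the segments, so $a_v\ge\frac s4-C$ for all four $v$. Either the angle $P_ixP_k$, which equals $P_jxP_l$, or the angle $P_ixP_l$, which equals $P_jxP_k$, is at most $\pi/2$. Exchanging the names $k,l$ if necessary, we may assume the first. By \eqref{eq:right},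
\[
 d_{ik}(s)\le a_i+a_k-\log2+o(1),\qquad d_{jl}(s)\le a_j+a_l-\log2+o(1).
\]
Add these and use $d_{ik}(s)+d_{jl}(s)=d_{ij}(s)+d_{kl}(s)+o(1)$.
\end{proof}

\subsection{Each $\partial_v$ is close to $\partial_0$}
By \eqref{eq:far}, $\partial_1,\dots,\partial_N$ are far apart when $s$ is large. As $X$ has bounded area, they must be close to something else, namely $\partial_0$. Fix $R$ with
\[
 \min_v\beta_v\cdot\sinh R>2\pi(N-1)=\operatorname{area}(X).
\]

\begin{lemma}\label{lem:near}
For $s,L$ large: (a) every essential arc from $\partial_v$ to itself is longer than $2R$; (b) $\operatorname{dist}(\partial_v,\partial_0)\le R$ for all $v$.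
\end{lemma}

\begin{proof}
(a) Let $c:[0,2\rho]\to X$ be a shortest essential arc from $\partial_v$ to itself, parametrized by arc length. It exists because the lengths of orthogeodesics are discrete, and it is an orthogeodesic.

\emph{$c$ is simple.} Suppose $c(r_1)=c(r_2)$ with $0\le r_1<r_2\le2\rho$. Reversing $c$ if necessary, we may assume $r_1\le2\rho-r_2$. Let $\tilde c$ be a lift of $c$, starting on the lift $A$ of $\partial_v$, and let $g$ be the deck transformation with $g\tilde c(r_1)=\tilde c(r_2)$; it is non-trivial. Follow $\tilde c$ from $A$ to $\tilde c(r_2)=g\tilde c(r_1)$ and then $g\tilde c$ backwards to $g\tilde c(0)\in gA$. This path has length $r_2+r_1\le2\rho$. We have $gA\ne A$: otherwise $\tilde c$ and $g\tilde c$ are perpendiculars to $A$ through the same point, so by ($\perp$) they have the same foot, and this point has distance both $r_2$ and $r_1$ from $A$. So the path projects to an essential arc of length $\le2\rho$. By minimality its length is $2\rho$ and it is geodesic; as it begins like $\tilde c$, it is $\tilde c$. Thus $g\tilde c(0)=\tilde c(2\rho)$. Both $g\tilde c$ and $\tilde c$ are perpendicular to $gA$ at this point, so $g\tilde c$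 is $\tilde c$ reversed, and $g$ fixes its midpoint. But $g$ is a non-trivial deck transformation, a contradiction.

\emph{$2\rho>2R$.} Suppose $2\rho\le2R$. The endpoints of $c$ cut $\partial_v$ into $v',v''$. The loops $c\cup v'$, $c\cup v''$ are homotopic to simple closed curves $\delta',\delta''$ which together with $\partial_v$ bound a pair of pants, a neighborhood of $\partial_v\cup c$. They are not contractible as $c$ is essential, and their geodesics have length $\le2R+\beta_v$. They cut off nonempty sets $Q',Q''$ of boundary components with $Q'\sqcup Q''=\{0,\dots,N\}\setminus\{v\}$; name them so that $0\in Q''$. If $|Q''|\ge2$, then $\delta''$ separates $Q''$ from $Q'\cup\{v\}$, so it is essential and $s\le2R+\beta_v$. If $Q''=\{0\}$, then $\delta''$ is homotopic to $\partial_0$ and $L\le2R+\beta_v$. Both are impossible for $s,L$ large.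

(b) Suppose $\operatorname{dist}(\partial_v,\partial_0)>R$. By \eqref{eq:far}, for $s$ large no boundary component other than $\partial_v$ is within distance $R$ of $\partial_v$. Consider perpendiculars to $\partial_v$ of length $R$. If one of them returned to $\partial_v$, it would contain an essential arc of length $\le R$, since a geodesic meets a line perpendicular to it only once; this contradicts (a). Suppose that two different initial pieces of such perpendiculars, of two perpendiculars or of the same one, end at a common point. Together they form an arc of length $\le2R$ from $\partial_v$ to itself. It is essential: otherwise the pieces have lifts that start perpendicularly on the same lift $A$ of $\partial_v$ and end at the same point, and by ($\perp$) they have the same foot on $A$ and the same length, so they are equal. This contradicts (a) again. So the $R$-collar of $\partial_v$ is embedded. Its area is $\beta_v\sinh R>\operatorname{area}(X)$, a contradiction.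
\end{proof}

Let $f_v$ be a shortest path from $\partial_v$ to $\partial_0$, a simple orthogeodesic of length $\le R$. For $v\ne w$ and $s$ large, $f_v\cap f_w=\emptyset$: otherwise $\partial_v,\partial_w$ would be joined by a path of length $\le2R$, contradicting \eqref{eq:far}.

\emph{The disc $\Delta$.} Cut $X$ along $f_1,\dots,f_N$. Each cut joins a new component $\partial_v$ to the boundary component containing what was $\partial_0$, so the result is connected. Its Euler characteristic is $(1-N)+N=1$. So it is a disc $\Delta$, on whose boundary each $\partial_v$ appears as one side.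

\subsection{Systoles surround two boundary components}

\begin{lemma}\label{lem:pants}
For $s,L$ large every systole bounds a pair of pants with two of $\partial_1,\dots,\partial_N$.
\end{lemma}

\begin{proof}
Let $\gamma$ be a systole, $I$ the set of boundary components on its side not containing $\partial_0$, and $m=|I|\ge2$. For $v\in I$ let $g_v$ be the part of $f_v$ from $\partial_v$ to the first point $x_v$ on $\gamma$. The points $x_v$ are distinct and cut $\gamma$ into $m$ arcs. Each arc together with two of the $g_v$, of length $\le R$ each, joins two different components $\partial_v,\partial_w$, so the arc has length $\ge d_{vw}(s)-2R\ge\frac s2-C$. Thus $s\ge m(\frac s2-C)$, and $m=2$ for $s$ large.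
\end{proof}

\begin{lemma}\label{lem:disjoint}
For $s,L$ large, the arcs $\kappa_\gamma$ of the systoles are disjoint from all $f_v$ and pairwise disjoint.
\end{lemma}

\begin{proof}
(a) Let $\kappa=\kappa_\gamma$, from $\partial_i$ to $\partial_j$, meet $f_v$ at $x$. The point $x$ divides $\kappa$ into $\kappa_1$, ending on $\partial_i$, and $\kappa_2$, ending on $\partial_j$. The part of $f_v$ from $\partial_v$ to $x$ has length $\le R$. If $v\notin\{i,j\}$, then \eqref{eq:far} gives $d_{vi}(s)+d_{vj}(s)\le2R+d_{ij}(s)$, which contradicts \eqref{eq:asym} for $s$ large. Otherwise we may assume $v=i$, exchanging the names $i,j$. Then $d_{ij}(s)\le R+|\kappa_2|$, so $|\kappa_1|\le R$, and $\kappa_1$ followed by the part of $f_i$ from $x$ back to $\partial_i$ is an arc of length $\le2R$ from $\partial_i$ to itself. It is essential: otherwise a lift of $\kappa_1$ and a lift of this part of $f_i$ start perpendicularly at the same lift of $\partial_i$ and meet, so $\kappa$ and $f_i$ have the same foot and coincide by ($\perp$), although they end on $\partial_j$ and $\partial_0$. This contradicts Lemma~\ref{lem:near}(a).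

(b) Let $\kappa$ (from $\partial_i$ to $\partial_j$) and $\kappa'$ (from $\partial_k$ to $\partial_l$) belong to different systoles and meet at $x$. Then $\kappa\ne\kappa'$, and they cross transversally. Let $x$ divide them into $\kappa_1,\kappa_2$ and $\kappa_1',\kappa_2'$, in this order.

If $\{i,j\}\cap\{k,l\}\ne\emptyset$, we may name things so that $i=k$. Then $\kappa_1\kappa_2'$ joins $\partial_i$ to $\partial_l$ and $\kappa_1'\kappa_2$ joins $\partial_i$ to $\partial_j$, both with a corner. So $|\kappa|+|\kappa'|>d_{il}(s)+d_{ij}(s)=|\kappa'|+|\kappa|$, a contradiction.

If $i,j,k,l$ are distinct, lift $\kappa$ and $\kappa'$ to $\widetilde X$ so that they cross at a lift of $x$. A segment between an endpoint of one lift and an endpoint of the other lies in the convex set $\widetilde X$ and projects to a path between the corresponding boundary components, so \eqref{eq:far} gives the hypothesis of Lemma~\ref{lem:cross}. Hence $d_{ij}(s)+d_{kl}(s)=|\kappa|+|\kappa'|\ge d_{ij}(s)+d_{kl}(s)+2\log2-o(1)$, impossible for $s$ large.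
\end{proof}

\begin{proposition}\label{prop:bound}
There are $s^*,L^*$ depending only on $N$ and the $\beta_i$ such that every $X\in\mathcal S(L)$ with $L\ge L^*$ and $\operatorname{sys}(X)\ge s^*$ has at most $2N-3$ systoles. Their arcs lie in the disc $\Delta$; if there are $2N-3$ of them and the sides $\partial_v$ of $\Delta$ are contracted to the vertices of a convex $N$-gon, the arcs become the edges of a triangulation of this $N$-gon.
\end{proposition}

\begin{proof}
By Lemmas~\ref{lem:pants} and~\ref{lem:disjoint} the systoles correspond to pairwise disjoint arcs in $\Delta$ joining different sides $\partial_v,\partial_w$. Two arcs joining the same pair of sides are isotopic in $\Delta$, so they are the same orthogeodesic and come from the same systole. Contracting the sides $\partial_v$, we obtain pairwise non-crossing sides and diagonals of a convex $N$-gon. There are at most $N+(N-3)=2N-3$, with equality iff they form a triangulation.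
\end{proof}

\subsection{If the systoles fill, $L$ is bounded by the systole}

\begin{lemma}\label{lem:fill}
If the systoles of $X\in\mathcal S(L)$ fill, then $L\le2N\operatorname{sys}(X)$.
\end{lemma}

\begin{proof}
The idea is to collect few systoles that isolate $\partial_0$ from all other boundary components; then $\partial_0$ is homotopic to a path along them.

View $X$ as a sphere with $N+1$ holes. Let $G$ be a connected union of systoles. The components of its complement in the sphere are open discs, and they partition the set of holes into blocks. For a component $U$ containing a hole let $\delta_U\subset U\cap X$ be the boundary of a closed disc in $U$ that contains all holes of $U$ in its interior. This disc can be chosen to contain any given compact subset of $U$, and the homotopy class of $\delta_U$ in $X$ does not depend on the choice, because two such discs lie in a third one and the annuli in between contain no holes.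

Start with a systole $G_1=\gamma_1$; it gives two nonempty blocks. Suppose that $G_k=\gamma_1\cup\dots\cup\gamma_k$ is connected with at least $k+1$ nonempty blocks, and that some component $U$ contains at least two holes. The side of $\gamma_1$ not containing $U$ has at least two holes, so $\delta_U$ is essential. As the systoles fill, some systole $\gamma_{k+1}$ meets every curve homotopic to $\delta_U$. Put $G_{k+1}=G_k\cup\gamma_{k+1}$.
\begin{itemize}
\item \emph{$G_{k+1}$ is connected.} Otherwise $\gamma_{k+1}$ lies in one component $V$ of the complement of $G_k$. If $V\ne U$, it misses $\delta_U$. If $V=U$, it misses $\delta_U$ if the disc bounded by $\delta_U$ is chosen to contain $\gamma_{k+1}$ in its interior. Both are impossible.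
\item \emph{The block of $U$ is split.} Otherwise all holes of $U$ lie in one component $U'\subset U$ of the complement of $G_{k+1}$. Then $\delta_{U'}$ is disjoint from $\gamma_{k+1}$, and it is one of the possible choices of $\delta_U$, a contradiction.
\end{itemize}
So $G_{k+1}$ has at least $k+2$ nonempty blocks. As there are only $N+1$ holes, the process stops at some $k\le N$, when every component contains at most one hole. The part of $X$ in the component containing the hole of $\partial_0$ is then an annulus. Its frontier is traversed by a closed path that runs along each edge of the finite graph $G_k$ at most twice, hence has length at most $2k\operatorname{sys}(X)\le2N\operatorname{sys}(X)$, and that is homotopic to $\partial_0$.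
\end{proof}

\section{The five-holed sphere: proof of Theorem~\ref{thm:five}}\label{sec:five}

\subsection{At most five systoles}

\begin{proposition}\label{prop:atmostfive}
Let $N=4$, with arbitrary $\beta_1,\dots,\beta_4$, and let $L\ge\max(L^*,8s^*)$. If $Y\in\mathcal S(L)$ has at least $5$ systoles, then its systoles fill and there are exactly $5$.
\end{proposition}

\begin{proof}
Let $s=\operatorname{sys}(Y)$. Suppose the systoles do not fill, and let $\alpha$ be an essential geodesic crossing no systole. Cutting along $\alpha$ gives a pair of pants and a surface $Z$ of signature $(0,4)$, so each systole is $\alpha$ or an essential curve of $Z$. Essential curves of $Z$ separate two of the boundary components of $Y$ from the three others, so they are essential in $Y$ and have length $\ge s$; those of length $s$ are systoles of $Z$. By Proposition~\ref{prop:three} there are at most $3$ of them, so $Y$ has at most $4$ systoles, a contradiction. Hence the systoles fill, $s\ge L/8\ge s^*$ by Lemma~\ref{lem:fill}, and Proposition~\ref{prop:bound} gives at most $5$.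
\end{proof}

\subsection{Recognizing short geodesics}
To show that a constructed surface has no unexpected short geodesics we use the following criterion, here for $N=4$ and in Section~\ref{sec:general} for all $N$.

\begin{lemma}\label{lem:short}
Let $X\in\mathcal S(L)$, and let $f_1,\dots,f_N$ be pairwise disjoint simple geodesic arcs, $f_v$ from $\partial_v$ to $\partial_0$, meeting $\partial X$ only at their endpoints, such that $X$ cut along them is isometric to a convex set $\Pi\subset\mathbb H^2$. Let $f_v^{\pm}$ be the two sides of $\Pi$ that come from $f_v$, and suppose that $f_v^\pm$ and $f_w^\pm$ have distance $\ge\lambda>0$ for $v\ne w$ and all choices of signs. Then every essential geodesic of length $<3\lambda$ is of the form $\gamma_{\kappa}$, where $v\ne w$ and $\kappa$ is an arc in $\Pi$ from the side $\partial_v$ to the side $\partial_w$ (unique up to homotopy).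
\end{lemma}

\begin{proof}
Let $\zeta$ be an essential geodesic of length $<3\lambda$. It meets the $f_v$ transversally, and it meets some $f_v$ since $\Pi$ is a disc. The $f_v$ cut $\zeta$ into segments in $\Pi$ that join sides $f_v^\pm$, $f_w^\pm$; by convexity no segment joins a side to itself. Let $m$ be the number of segments with $v\ne w$. As each of them has length $\ge\lambda$, $m\le2$. Also $m\ne1$, as a cyclic sequence of indices cannot change exactly once.

If $m=0$, then $\zeta$ meets only one $f_v$. So it lies in $X$ cut along the $N-1$ others, which is connected, planar and of Euler characteristic $(1-N)+(N-1)=0$: an annulus around $\partial_v$. Then $\zeta$ is not essential, a contradiction.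

So $m=2$, and $\zeta$ meets exactly two arcs $f_v,f_w$. It lies in $X$ cut along the $N-2$ others, which is connected, planar and of Euler characteristic $-1$: a three-holed sphere. Two of its boundary components are $\partial_v,\partial_w$, and it contains the arc $\kappa$. The essential curve $\zeta$ is homotopic to one of the three boundary components, not to $\partial_v$ or $\partial_w$, hence to the third, and so is $\gamma_\kappa$.
\end{proof}

\subsection{A two-parameter family}
From now on in this section $\beta_1=\beta_3$, $\beta_2=\beta_4$, $c_2>2c_1$. We construct surfaces as in Figure~\ref{fig:surface} with four outer arcs of equal length $a$ and a diagonal $\kappa_{13}$ of length $b$. The octagon $P$ is glued from two hexagons; the region outside is made of four more.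

\emph{The octagon.} Let $H$ be the right-angled hexagon with alternate sides $a,a,b$. Let $2y$ be the side opposite $b$ and $x$ the length of each of the two sides adjacent to $b$; these two are equal because $H$ is unique and hence symmetric. The perpendicular of length $\mu$ joining the midpoints of the sides $b$ and $2y$ divides $H$ into two right-angled pentagons with consecutive sides $\mu,\frac b2,x,a,y$. By (P), applied at the vertex between $a$ and $y$ and at the vertex between $\mu$ and $\frac b2$, and by (H),
\begin{equation}\label{eq:hex}
 \sinh y=\frac{\cosh\frac b2}{\sinh a},\qquad \sinh\mu=\frac{\cosh a}{\sinh\frac b2},\qquad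
 \cosh x=\frac{\cosh a+\cosh a\cosh b}{\sinh a\sinh b}=\coth a\,\coth\tfrac b2 .
\end{equation}
Glue two copies of $H$ along $b$ to a right-angled octagon $P$ with consecutive sides $2x,a,2y,a,2x,a,2y,a$. The sides $2x,2y,2x,2y$ will lie on $\partial_1,\partial_2,\partial_3,\partial_4$.

\emph{The outer hexagons.} Put
\begin{equation}\label{eq:Phi}
 p=\tfrac{\beta_1}2-x,\qquad q=\tfrac{\beta_2}2-y,\qquad \Phi=\sinh p\sinh q\cosh a-\cosh p\cosh q .
\end{equation}
If $p,q>0$ and $\Phi>1$, then by (H) there is a right-angled hexagon $O$ with consecutive sides $p,a,q,r',D,r$, and $\cosh D=\Phi$. Attach copies of $O$, alternately mirror images, to the four sides $a$ of $P$, so that the sides $p$ (resp.\ $q$) continue the sides $2x$ (resp.\ $2y$). The result is a simply connected polygon $\Pi$ with geodesic sides and all angles $\pi/2$, so it is a convex polygon in $\mathbb H^2$. It has four sides on $\partial_1,\dots,\partial_4$, of lengths $2x+2p=\beta_1$ and $2y+2q=\beta_2$ alternately; two sides $f_v^\pm$ adjacent to each of these, of length $r$ for $v=1,3$ and $r'$ for $v=2,4$; and four sides of length $D$.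

\emph{The surface.} Glue $f_v^+$ to $f_v^-$, $v=1,\dots,4$, with their endpoints on $\partial_v$ identified. All angles at the ends add up to $\pi$. We obtain an oriented hyperbolic surface $X(a,b)$ of Euler characteristic $1-4=-3$ with five geodesic boundary components: $\partial_1,\partial_3$ of length $\beta_1$, $\partial_2,\partial_4$ of length $\beta_2$, and $\partial_0$ of length $L(a,b)=4D$. So its genus is $0$. The polygons, hence the marked surface, depend continuously on $(a,b)$.

$X(a,b)$ contains orthogeodesics $\kappa_{12},\kappa_{23},\kappa_{34},\kappa_{41}$ of length $a$, $\kappa_{13}$ of length $b$ and $\kappa_{24}$ of length $2\mu$; the last is formed by the two segments $\mu$, which meet at the midpoint of $\kappa_{13}$.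

\subsection{The surfaces $X(s)$}
Let $X(s)=X(a,b)$ with $a=d_{12}(s)$ and $b=d_{13}(s)$, and put $\varepsilon=e^{-s/4}$. By \eqref{eq:asym}, as $s\to\infty$,
\[
 e^a=\frac{\varepsilon^{-2}}{t_1t_2}(1+O(\varepsilon^2)),\qquad e^b=\frac{\varepsilon^{-2}}{t_1^2}(1+O(\varepsilon^2)).
\]
So $\sinh a$ and $\cosh a$ are $\frac{\varepsilon^{-2}}{2t_1t_2}(1+O(\varepsilon^2))$, and $\sinh\frac b2$ and $\cosh\frac b2$ are $\frac{\varepsilon^{-1}}{2t_1}(1+O(\varepsilon^2))$. From \eqref{eq:hex}, $\sinh y=t_2\varepsilon(1+O(\varepsilon^2))$, and as $\cosh^2x=\bigl(1+\frac1{\sinh^2a}\bigr)\bigl(1+\frac1{\sinh^2(b/2)}\bigr)$,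
\[
 \sinh^2x=\frac1{\sinh^2\frac b2}+\frac1{\sinh^2a}+\frac1{\sinh^2\frac b2\,\sinh^2a}=4t_1^2\varepsilon^2(1+O(\varepsilon^2)).
\]
So
\begin{equation}\label{eq:xy}
 x=2t_1\varepsilon(1+O(\varepsilon^2)),\qquad y=t_2\varepsilon(1+O(\varepsilon^2)).
\end{equation}
Hence $p=\frac{\beta_1}2+O(\varepsilon)$, $q=\frac{\beta_2}2+O(\varepsilon)$ and $\Phi\sim t_1t_2\cosh a\to\infty$. So $X(s)$ exists for $s$ large, and $L(s):=L(d_{12}(s),d_{13}(s))$ is continuous in $s$ with $L(s)\to\infty$. Hence for any given large $s'$, every sufficiently large $L$ is of the form $L=L(s)$ with $s\ge s'$.

\begin{lemma}\label{lem:exactlyfive}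
For $s$ large, $\operatorname{sys}(X(s))=s$, and the systoles are exactly the five curves $\gamma_\kappa$ for $\kappa=\kappa_{12},\kappa_{23},\kappa_{34},\kappa_{41},\kappa_{13}$.
\end{lemma}

\begin{proof}
By (H), $\cosh r=\coth p\coth D+\frac{\cosh q}{\sinh p\sinh D}$ and $\cosh r'=\coth q\coth D+\frac{\cosh p}{\sinh q\sinh D}$. Since $D\to\infty$ and $p,q$ converge to positive limits, $r,r'\le R'$ with $R'$ independent of $s$.

In $\Pi$, the sides on $\partial_v,\partial_w$ have the common perpendicular $\kappa_{vw}$, of length $a$, $b$ or $2\mu$. By \eqref{eq:hex},
\[
 \cosh2\mu=1+2\sinh^2\mu=1+\frac{2\cosh^2a}{\sinh^2\frac b2}\sim\frac{2\varepsilon^{-2}}{t_2^2},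
\]
so all these lengths are $\ge\frac s2-C$. A segment in $\Pi$ from $f_v^\pm$ to $f_w^\pm$, $v\ne w$, can be prolonged along these sides to a path in $\Pi$ from $\partial_v$ to $\partial_w$, so its length is at least $\lambda:=\frac s2-C-2R'$. For $s$ large, $3\lambda>s$, and by Lemma~\ref{lem:short} every essential geodesic of length $\le s$ is some $\gamma_{\kappa_{vw}}$. By \eqref{eq:arc} and the choice of $a,b$, the five listed curves have length exactly $s$. For $\kappa_{24}$,
\[
 \cosh(\ell(\gamma_{\kappa_{24}})/2)=t_2^2\cosh2\mu-c_2^2\sim2e^{s/2},\qquad\text{whereas}\quad\cosh(s/2)\sim\tfrac12e^{s/2};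
\]
so this curve is longer than $s$ for $s$ large.
\end{proof}

\subsection{All five systoles can be lengthened}

\begin{lemma}\label{lem:notmax}
For $s$ large, $X(s)$ is not maximal.
\end{lemma}

\begin{proof}
Differentiate \eqref{eq:hex} at $a=d_{12}(s)$, $b=d_{13}(s)$ and insert the asymptotics above:
\begin{align*}
 \frac{\partial y}{\partial b}&=\frac{\sinh\frac b2}{2\sinh a\cosh y}=\frac{t_2\varepsilon}2(1+O(\varepsilon^2)), &
 \frac{\partial x}{\partial b}&=-\frac{\coth a}{2\sinh x\,\sinh^2\frac b2}=-t_1\varepsilon(1+O(\varepsilon^2)),\\
 \frac{\partial y}{\partial a}&=-\frac{\cosh\frac b2\cosh a}{\sinh^2a\,\cosh y}=O(\varepsilon), &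
 \frac{\partial x}{\partial a}&=-\frac{\coth\frac b2}{\sinh x\,\sinh^2a}=O(\varepsilon^3).
\end{align*}
By \eqref{eq:Phi} the derivatives of $p$ and $q$ are minus those of $x$ and $y$, so
\begin{align*}
 \frac{\partial\Phi}{\partial b}&=-\frac{\partial x}{\partial b}\bigl(\cosh p\sinh q\cosh a-\sinh p\cosh q\bigr)-\frac{\partial y}{\partial b}\bigl(\sinh p\cosh q\cosh a-\cosh p\sinh q\bigr)\\
 &=\varepsilon\cosh a\,\bigl(t_1\cdot c_1t_2-\tfrac12t_2\cdot t_1c_2+O(\varepsilon)\bigr)
  =\varepsilon\cosh a\;t_1t_2\bigl(c_1-\tfrac12c_2+O(\varepsilon)\bigr),
\end{align*}
which is negative for $s$ large, because $c_2>2c_1$; this is the only place where that hypothesis is used. Moreover $\partial\Phi/\partial a=\sinh p\sinh q\sinh a+O(\varepsilon\cosh a)=\cosh a\,(t_1t_2+O(\varepsilon))>0$. As $\Phi=\cosh(L/4)$,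
\[
 L_b:=\frac{\partial L}{\partial b}<0<L_a:=\frac{\partial L}{\partial a}.
\]
By the implicit function theorem there is a curve $\eta\mapsto(a(\eta),b+\eta)$ with $a(0)=a$, $a'(0)=-L_b/L_a>0$ and $L(a(\eta),b+\eta)=L(s)$. The surfaces $X_\eta=X(a(\eta),b+\eta)\in\mathcal S(L(s))$ converge to $X(s)$ as $\eta\to0^+$. For small $\eta>0$ all five arcs $\kappa_{12},\kappa_{23},\kappa_{34},\kappa_{41},\kappa_{13}$ are longer than on $X(s)$, so by \eqref{eq:arc} the five curves are longer than $s$. By Lemma~\ref{lem:exactlyfive} all other essential curves are longer than $s$ on $X(s)$, and by (D) they remain so on $X_\eta$ for small $\eta$. So $\operatorname{sys}(X_\eta)>\operatorname{sys}(X(s))$.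
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:five}]
For $L$ large choose $s$ large with $L(s)=L$. The surface $X(s)\in\mathcal S(L)$ has exactly $5$ systoles by Lemma~\ref{lem:exactlyfive}, and no surface in $\mathcal S(L)$ has more by Proposition~\ref{prop:atmostfive}. So it is a best kissing number surface, and by Lemma~\ref{lem:notmax} it is not maximal.
\end{proof}

\section{Spheres with $N+1$ holes: proof of Theorem~\ref{thm:general}}\label{sec:general}

\subsection{If the systoles do not fill}

\begin{proposition}\label{prop:nonfill}
A surface $X\in\mathcal S(L)$ whose systoles do not fill is not maximal.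
\end{proposition}

\begin{proof}
Let $\alpha$ be an essential geodesic crossing no systole, and $X=X_1\cup_\alpha X_2$. Each systole is $\alpha$ or an essential curve of $X_1$ or $X_2$. We deform $X_1$ and $X_2$ so that $\alpha$ and all their essential curves become longer, while the other boundary lengths stay fixed; this is done by inserting strips.

$X_1$ has boundary $\alpha$ and $h\ge2$ further components. Choose $h-1$ disjoint simple orthogeodesics from $\alpha$ to $\alpha$ that cut $X_1$ into annuli around the further components. Attach funnels to $X_1$ along all boundary components to get a complete surface $\hat X_1$. Prolong the arcs perpendicularly into the funnel of $\alpha$ to disjoint complete geodesics $\hat c$. A closed curve disjoint from all $\hat c$ is contractible or homotopic into one of the further components. So every closed curve in $\hat X_1$ homotopic to $\alpha$ or to an essential curve of $X_1$ meets some $\hat c$. Cut $\hat X_1$ along the $\hat c$ and insert strips $\{0\le u\le w,\ v\in\mathbb R\}$ with metric $dv^2+\cosh^2v\,du^2$, the points $v=0$ being glued to the midpoints of the arcs. As the lines $u=\mathrm{const}$ are geodesics parametrized by $v$, the result is a hyperbolic surface $\hat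 X_1^w$.

The map $\pi:\hat X_1^w\to\hat X_1$ that collapses each strip by $(u,v)\mapsto v$ is a $1$-Lipschitz homotopy equivalence with compact preimages of compact sets. So closed bounded subsets of $\hat X_1^w$ are compact, i.e.\ $\hat X_1^w$ is complete. Let $X_1^w$ be its convex core. The boundary components other than $\alpha$ keep their lengths, since they do not meet the $\hat c$.

Let $w>0$ and let $b$ be $\alpha$ or an essential curve of $X_1$. As $\pi$ is $1$-Lipschitz, all closed curves of class $b$ in $\hat X_1^w$ have length at least $\ell(b)>0$ (the length on $X_1$), so the class contains a closed geodesic. It meets a strip, since otherwise its image under $\pi$ would be disjoint from all $\hat c$. It is not contained in a strip or in an edge of one. The strip is the region between two disjoint geodesics, so a geodesic entering it through one edge cannot leave it through the same edge; being closed, our geodesic crosses from one of the edges $u=0$, $u=w$ to the other. There $\int\sqrt{dv^2+\cosh^2v\,du^2}>\int|dv|$. So $\pi$ maps it to a strictly shorter closed curve of class $b$. Thus $\alpha$ and all essential curves of $X_1$ are strictly longer on $X_1^w$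 than on $X_1$. The holonomy of $\hat X_1^w$ arises from that of $\hat X_1$ by inserting translations of length $w$, so it is continuous in $w$; hence $X_1^w\to X_1$ as $w\to0$, and $\ell(\alpha)$ is continuous in $w$.

Do the same for $X_2$. By the intermediate value theorem, for small $\eta>0$ there are smallest $w_1,w_2>0$ for which $\alpha$ has length $\ell_X(\alpha)+\eta$ on $X_1^{w_1}$ and on $X_2^{w_2}$, and $w_1,w_2\to0$ as $\eta\to0$. Glue these surfaces along $\alpha$ with the old twist parameter. The resulting $X^\eta\in\mathcal S(L)$ tends to $X$, and all systoles of $X$ are strictly longer on $X^\eta$. By (D), $\operatorname{sys}(X^\eta)>\operatorname{sys}(X)$ for small $\eta$.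
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}, part 1]
If the systoles of $X\in\mathcal S(L)$ fill and $L\ge\max(L^*,2Ns^*)$, then $\operatorname{sys}(X)\ge s^*$ by Lemma~\ref{lem:fill}, and $X$ has at most $2N-3$ systoles by Proposition~\ref{prop:bound}. The second statement is Proposition~\ref{prop:nonfill}.
\end{proof}

\subsection{The polygon of a triangulation}\label{sec:polygon}
Let $1,\dots,N$ be the cyclic order (indices mod $N$; other orders are obtained by renaming), and let $\tau$ be a triangulation of the $N$-gon, regarded as the set of its $2N-3$ edges, sides included. Let $s$ be large, $\varepsilon=e^{-s/4}$, and let $d=(d_e)_{e\in\tau}$ with $|d_e-d_e(s)|\le1$, where $d_e(s)=d_{ij}(s)$ for $e=ij$. We write $d(s)=(d_e(s))_{e\in\tau}$. All estimates below are uniform in such $d$.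

For each triangle $ijk$ of $\tau$ take the right-angled hexagon with alternate sides $d_{ij},d_{jk},d_{ik}$, and glue these along the diagonals of $\tau$. The result is a simply connected polygon with right angles, hence a convex right-angled $2N$-gon $P$. Its sides are $d_{i,i+1}$ and, between them, sides $\sigma_i'$ (to lie on $\partial_i$), whose length $A_i$ is the sum of the hexagon sides at $i$. Let $\kappa_e\subset P$, $e\in\tau$, be the hexagon sides of length $d_e$.

\emph{The hexagon sides.} In a triangle $ijk$ the hexagon side at $k$ has length $\alpha_k$ with $\cosh\alpha_k=\frac{\cosh d_{ij}+\cosh d_{ik}\cosh d_{jk}}{\sinh d_{ik}\sinh d_{jk}}$ by (H), so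
\[
 2\sinh^2\tfrac{\alpha_k}2=\cosh\alpha_k-1=\frac{\cosh d_{ij}+\cosh(d_{ik}-d_{jk})}{\sinh d_{ik}\sinh d_{jk}}=2e^{d_{ij}-d_{ik}-d_{jk}}(1+O(\varepsilon^2)),
\]
because $d_{ik}-d_{jk}=O(1)$. Hence $\alpha_k=2e^{(d_{ij}-d_{ik}-d_{jk})/2}(1+O(\varepsilon^2))=O(\varepsilon)$. Differentiating the formula for $\cosh\alpha_k$,
\[
 \sinh\alpha_k\frac{\partial\alpha_k}{\partial d_{ij}}=\frac{\sinh d_{ij}}{\sinh d_{ik}\sinh d_{jk}},\qquad
 \sinh\alpha_k\frac{\partial\alpha_k}{\partial d_{ik}}=-\frac{\cosh d_{jk}+\cosh d_{ik}\cosh d_{ij}}{\sinh^2d_{ik}\sinh d_{jk}} .
\]
The right sides are $\pm2e^{d_{ij}-d_{ik}-d_{jk}}(1+O(\varepsilon^2))=\pm\frac12\alpha_k^2(1+O(\varepsilon^2))$. So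
\begin{equation}\label{eq:alpha}
 \frac{\partial\alpha_k}{\partial d_{ij}}=\frac{\alpha_k}2(1+O(\varepsilon^2)),\quad
 \frac{\partial\alpha_k}{\partial d_{ik}}=-\frac{\alpha_k}2(1+O(\varepsilon^2)),\quad
 \alpha_k=2t_k\varepsilon(1+O(\varepsilon^2))\ \text{ at }d=d(s),
\end{equation}
the last by \eqref{eq:asym}. Put $B_i=\beta_i-A_i=\beta_i+O(\varepsilon)$.

\emph{Common perpendiculars.} For $v\ne w$ let $\kappa_{vw}$ be a shortest segment in $P$ between $\sigma_v'$ and $\sigma_w'$, of length $\delta_{vw}$. It is perpendicular to both sides: this is clear at an endpoint interior to a side; at an endpoint that is a vertex of $P$, its angle with the side is $\ge\pi/2$ by minimality and $\le\pi/2$ because the angle of $P$ is $\pi/2$. So $\kappa_{vw}$ is the common perpendicular of the lines containing $\sigma_v'$, $\sigma_w'$, and for $vw\in\tau$ it agrees with the hexagon side $\kappa_{vw}$, so $\delta_{vw}=d_{vw}$. Two of these perpendiculars with a common index have different feet on the common side, because a perpendicular leaves $P$ at its other end; so they are disjoint by ($\perp$). Two with four different indices meet, once, iff the corresponding chords of the $N$-gon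 cross, since $P$ is convex. In particular, if $kl\notin\tau$, then $\kappa_{kl}$ starts at $\sigma_k'$ in a hexagon $kij$, not at a vertex of it, and leaves it through $\kappa_{ij}$.

\emph{Claim: $\delta_{kl}\ge\frac s2-C$ for all $k\ne l$.} This is clear for $kl\in\tau$. Otherwise let $\kappa_{kl}$ leave its first hexagon $kij$ at $x\in\kappa_{ij}$, after length $b_1$, and let $a_1,a_2$ be the distances from $x$ along $\kappa_{ij}$ to $\sigma_i',\sigma_j'$. Then
\[
 2b_1+d_{ij}=(a_1+b_1)+(a_2+b_1)\ge d_{ik}+d_{jk},
\]
so $b_1\ge\frac s4-C$. The same holds for the part in the last hexagon, at $l$, which is a different one.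

\subsection{The surface $X_\tau(d)$}\label{sec:surface}
In Section~\ref{sec:five} symmetry allowed us to complete $P$ by four equal hexagons. In general the outer hexagons would not fit together along the cuts. Instead we build the group: the surface must contain $P$, and its fundamental group is generated by the loops around $\partial_1,\dots,\partial_N$, which act by translations along the sides of $P$.

Place $P$ in $\mathbb H^2$. Let $\lambda_v$ be the line containing $\sigma_v'$. Prolong $\sigma_v'$ by $B_v/2$ at both ends to a segment $\sigma_v\subset\lambda_v$ of length $\beta_v$. Let $\rho_v^-,\rho_v^+$ be the lines perpendicular to $\lambda_v$ at the ends of $\sigma_v$ (in the order given by the orientation of $\partial P$ in which $\sigma_1',\dots,\sigma_N'$ follow each other), and let $E_v^\pm$ be the closed half-plane bounded by $\rho_v^\pm$ that does not contain $\sigma_v$.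

\begin{lemma}\label{lem:schottky}
For $s$ large, the $2N$ lines $\rho_v^\pm$ are pairwise ultraparallel, the half-planes $E_v^\pm$ are pairwise disjoint, and $\operatorname{dist}(\rho_v^\pm,\rho_w^\pm)\ge\delta_{vw}-C\ge\frac s2-C$ for $v\ne w$ and all signs.
\end{lemma}

\begin{proof}
The lines $\rho_v^-$, $\rho_v^+$ are perpendicular to $\lambda_v$ at distance $\beta_v$, so they are ultraparallel, and $E_v^-\cap E_v^+=\emptyset$. Let $v\ne w$, and let $F_v,F_w$ be the feet of $\kappa_{vw}$. Let $\rho_v$ be one of $\rho_v^\pm$, with half-plane $E_v$, at distance $p'$ from $F_v$ along $\sigma_v$, and define $\rho_w,E_w,q'$ in the same way. As $F_v\in\sigma_v'$ and $F_w\in\sigma_w'$, we have $p'\in[\beta_v/4,\beta_v]$ and $q'\in[\beta_w/4,\beta_w]$ for $s$ large. In the hyperboloid model let $k$ be a unit normal of the line containing $\kappa_{vw}$. The line $\lambda_v$ passes through $F_v$ in the direction $\pm k$, and the unit normal of $\rho_v$ pointing into $E_v$ is the tangent vector of $\lambda_v$ at distance $p'$ from $F_v$. So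
\[
 n_v=\sinh p'\,F_v\pm\cosh p'\,k,\qquad n_w=\sinh q'\,F_w\pm\cosh q'\,k .
\]
Since $\langle k,F_v\rangle=\langle k,F_w\rangle=0$, $\langle k,k\rangle=1$ and $\langle F_v,F_w\rangle=-\cosh\delta_{vw}$,
\[
 \langle n_v,n_w\rangle\le-\bigl(\sinh p'\sinh q'\cosh\delta_{vw}-\cosh p'\cosh q'\bigr),
\]
which is $<-1$ for $s$ large. So the lines are ultraparallel, at distance $\operatorname{arcosh}|\langle n_v,n_w\rangle|\ge\delta_{vw}-C$. That the product is negative means that the normals either both point out of the strip between the lines or both point into it; so $E_v$ and $E_w$ are disjoint or $E_v\cup E_w=\mathbb H^2$. But $\langle F_v,n_v\rangle=-\sinh p'<0$ and $\langle F_v,n_w\rangle=-\sinh q'\cosh\delta_{vw}<0$, so $F_v$ lies in neither of them. Hence they are disjoint.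
\end{proof}

Let $h_v$ be the translation of length $\beta_v$ along $\lambda_v$ with $h_v(\rho_v^-)=\rho_v^+$; it maps the complement of the interior of $E_v^-$ onto $E_v^+$. By Lemma~\ref{lem:schottky} and the ping-pong argument for classical Schottky groups, $h_1,\dots,h_N$ freely generate a discrete group $\Gamma$ with fundamental domain the convex set
\[
 \mathcal F=\mathbb H^2\setminus\bigcup_{v,\pm}\operatorname{int}E_v^\pm,
\]
and $S=\Gamma\backslash\mathbb H^2$ is a complete surface, obtained from $\mathcal F$ by gluing $\rho_v^-$ to $\rho_v^+$ by $h_v$.

\emph{Position of $P$.} The endpoints of $\sigma_v$ lie on $\rho_v^\pm\subset\mathcal F$, so $\sigma_v\subset\mathcal F$ by convexity. No interior point of $\sigma_v$ lies on a line $\rho_w^\pm$: this is clear if $w=v$, and if $w\ne v$, then $\sigma_v$, lying on one side of that line, would be contained in it, although its endpoints are on other lines disjoint from it. So the vertices of $P$, which are interior points of the $\sigma_v$, lie in the interior of $\mathcal F$, and so does $P$. Hence $P$ embeds in $S$.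

\emph{Order of the lines.} Beyond the ends of $\sigma_v$ the line $\lambda_v$ runs in $E_v^\pm$; so $\lambda_v\subset E_v^-\cup\sigma_v\cup E_v^+$ and $\lambda_v\cap\mathcal F=\sigma_v$. Hence, for $w\ne v$, $\lambda_v$ is disjoint from $E_w^\pm$. It is also disjoint from $\lambda_w$, since the two have the common perpendicular $\kappa_{vw}$. So the connected set $\lambda_w\cup E_w^-\cup E_w^+$, which contains $\sigma_w'\subset P$, lies on the same side of $\lambda_v$ as $P$. Let $\Pi'$ be the part of $\mathcal F$ on the $P$-side of all $\lambda_v$. It is convex and contains $P$, and its boundary in $\mathbb H^2$ consists of $N$ disjoint chains: for each $v$ the segment $\sigma_v$ and the two rays of $\rho_v^-,\rho_v^+$ on the $P$-side of $\lambda_v$. As $\sigma_v'\subset\sigma_v$ lies on the boundaries of both convex sets $P\subset\Pi'$, the chains follow each other around $\Pi'$ in the order $1,\dots,N$. Consecutive chains are separated by intervals at infinity, which lie between $\rho_v^+$ and $\rho_{v+1}^-$ and are nondegenerate because these lines are ultraparallel. The rest of $\mathcal F$ consists of the regions beyond the $\lambda_v$, bounded by $\sigma_v$ and the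 opposite rays of $\rho_v^\pm$.

\emph{Topology of $S$.} The region beyond $\lambda_v$ closes up under $h_v$ to a funnel, bounded by a simple closed geodesic of length $\beta_v$, the image of $\sigma_v$. As $h_v$ preserves the sides of $\lambda_v$, the intervals at infinity between $\rho_v^+$ and $\rho_{v+1}^-$, $v=1,\dots,N$, are joined cyclically and give one more end, also a funnel. As $\chi(S)=1-N$ and there are $N+1$ ends, $S$ has genus $0$.

Let $X_\tau(d)$ be the convex core of $S$. Its boundary geodesics are $\partial_1,\dots,\partial_N$, the images of $\sigma_1,\dots,\sigma_N$, of lengths $\beta_v$, and a geodesic $\partial_0$ of some length $L(d)>0$. Its universal cover $\widetilde X\subset\mathbb H^2$, the preimage of the core, is convex; it has the $\lambda_v$ among its boundary lines, and hence contains $P$.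

\emph{Cutting $X_\tau(d)$.} Let $\rho_v$ be the image of $\rho_v^\pm$ in $S$. It runs from the funnel at $\partial_v$, perpendicularly through $\partial_v$, to the funnel at $\partial_0$. As $\widetilde X$ is convex, $\rho_v\cap X_\tau(d)$ is a single arc $f_v$ from $\partial_v$ to $\partial_0$. So $X_\tau(d)$ cut along $f_1,\dots,f_N$ is the convex set $\mathcal F\cap\widetilde X$, which contains $P$. By Lemma~\ref{lem:schottky} the hypothesis of Lemma~\ref{lem:short} holds with $\lambda=\frac s2-C$.

\emph{Holonomy and uniqueness.} The fundamental group of $X_\tau(d)$ is free on the loops around $\partial_1,\dots,\partial_N$ based in $P$, whose holonomies are the $h_v$, i.e.\ the translations of length $\beta_v$ along the sides $\sigma_v'$ of $P$. Hence $X_\tau(d)$ depends continuously on $d$ as a marked surface. Moreover: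

\begin{lemma}\label{lem:unique}
Let $X'$ be a surface of genus $0$ with boundary geodesics $\partial_0,\dots,\partial_N$, where $\partial_v$ has length $\beta_v$ for $v\ge1$, that contains pairwise disjoint simple orthogeodesics $\kappa_e'$ of lengths $d_e$, $e\in\tau$, in the same topological configuration as the $\kappa_e$ in $X_\tau(d)$: some orientation-preserving homeomorphism $X_\tau(d)\to X'$ maps each $\partial_v$ to $\partial_v$ and each $\kappa_e$ to $\kappa_e'$. Then $X'=X_\tau(d)$ as surfaces marked by this homeomorphism.
\end{lemma}

\begin{proof}
The $\kappa_e'$ and pieces of the $\partial_v$ bound right-angled hexagons with alternate sides $d_{ij},d_{jk},d_{ik}$, one for each triangle of $\tau$. They are unique by (H), and their union is isometric to $P$. The holonomies of the loops around the $\partial_v$ based in this union are again the translations of length $\beta_v$ along the sides $\sigma_v'$ of $P$. So $X'$ has the same holonomy as $X_\tau(d)$.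
\end{proof}

\subsection{The systoles of $X_\tau(d(s))$}

\begin{lemma}\label{lem:diag}
For $s$ large and $d=d(s)$, $\delta_{kl}\ge d_{kl}(s)+\log2$ for all $kl\notin\tau$.
\end{lemma}

\begin{proof}
We use induction on the number of edges of $\tau$ crossed by the chord $kl$. Let $ij$ be the first edge crossed coming from $k$, so that $kij$ is a triangle of $\tau$. An edge of $\tau$ crossing $il$ does not cross $ij$; so it lies on the side of $ij$ containing $l$ and separates $l$ from $i$, hence also from $k$, and it crosses $kl$. As $ij$ crosses $kl$ but not $il$, the chord $il$ crosses fewer edges than $kl$. Exchanging $i$ and $j$, the same holds for $jl$. Therefore $\delta_{il}\ge d_{il}(s)$ and $\delta_{jl}\ge d_{jl}(s)$, by induction or because the chord is in $\tau$. Also $\delta_{ik}=d_{ik}(s)$, $\delta_{jk}=d_{jk}(s)$, as $ik,jk\in\tau$.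

Suppose $\delta_{kl}<d_{kl}(s)+\log2$. The segments $\kappa_{ij}$ and $\kappa_{kl}$ cross in the convex set $P$, and the distances of their endpoints on $\sigma_i',\sigma_j',\sigma_k',\sigma_l'$ are bounded below by the corresponding $\delta$'s. So Lemma~\ref{lem:cross} applies and gives $d_{ij}(s)+\delta_{kl}\ge d_{ij}(s)+d_{kl}(s)+2\log2-o(1)$, a contradiction for $s$ large.
\end{proof}

\begin{proposition}\label{prop:systoles}
For $s$ large, $X_\tau(d(s))$ has systole length $s$, and its systoles are exactly the $2N-3$ curves $\gamma_{\kappa_e}$, $e\in\tau$.
\end{proposition}

\begin{proof}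
By Lemma~\ref{lem:short} with $\lambda=\frac s2-C$, every essential geodesic of length $\le s$ is $\gamma_{\kappa_{vw}}$ for some $v\ne w$. By \eqref{eq:arc} and Lemma~\ref{lem:diag}, $\gamma_{\kappa_{vw}}$ has length $s$ if $vw\in\tau$ and length $>s$ otherwise.
\end{proof}

\subsection{The length of $\partial_0$}
The curve $\partial_0$ is freely homotopic to the closed path that bounds $P\cup\partial_1\cup\dots\cup\partial_N$ on the side of $\partial_0$. This path runs along the part of $\partial_1$ outside $P$ (length $B_1$), along $\kappa_{12}$, along the part of $\partial_2$ outside $P$ (length $B_2$), and so on, and turns at each corner by $\pi/2$, always to the same side. Put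
\[
 a(x)=\begin{pmatrix}e^{x/2}&0\\0&e^{-x/2}\end{pmatrix},\qquad k=\frac1{\sqrt2}\begin{pmatrix}1&1\\-1&1\end{pmatrix}.
\]
Moving a unit tangent vector forward by $x$ is right multiplication by $a(x)$, turning it by $\pi/2$ is right multiplication by $k$ or $k^{-1}$, and conjugation by a reflection exchanges $k$ and $k^{-1}$ and fixes $a(x)$. So the holonomy of $\partial_0$ is conjugate, possibly by an orientation-reversing isometry, to $M=\pm\prod_ia(B_i)\,k\,a(d_{i,i+1})\,k$. Now
\[
 k\,a(d)\,k=\begin{pmatrix}\sinh\frac d2&\cosh\frac d2\\[2pt]-\cosh\frac d2&-\sinh\frac d2\end{pmatrix}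
 =\frac{e^{d/2}}2\left[\begin{pmatrix}1\\-1\end{pmatrix}\begin{pmatrix}1&1\end{pmatrix}+e^{-d}\begin{pmatrix}-1&1\\-1&1\end{pmatrix}\right].
\]
So up to terms containing factors $z_i:=e^{-d_{i,i+1}}=O(\varepsilon^2)$ the matrices $k\,a(d_{i,i+1})\,k$ have rank one, and the trace of the product factors. As $(1\ \ 1)\,a(B)\,(1,-1)^{T}=2\sinh\frac B2$, we get
\begin{equation}\label{eq:trace}
 2\cosh\tfrac L2=|\operatorname{tr}M|=\prod_ie^{d_{i,i+1}/2}\cdot G(B,z),\qquad G(B,0)=\prod_i\sinh\tfrac{B_i}2,
\end{equation}
where $G$ is analytic in $B=(B_i)$ and $z=(z_i)$. This is the precise form of the approximation in Section~\ref{sec:idea}. In particular $L(d(s))\to\infty$, and $1-\tanh\frac L2=O(e^{-L})=O(\varepsilon^2)$. Take logarithms in \eqref{eq:trace} and differentiate, with $B_i$ and $d_{i,i+1}$ regarded as independent. As $\partial\log G/\partial B_i=\frac12\coth\frac{B_i}2+O(\varepsilon^2)$, $\partial\log G/\partial z_i=O(1)$ and $\partial z_i/\partial d_{i,i+1}=-z_i$,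
\[
 \frac{\partial L}{\partial B_i}=\coth\tfrac{B_i}2+O(\varepsilon^2)=\coth\tfrac{\beta_i}2+O(\varepsilon),\qquad
 \frac{\partial L}{\partial d_{i,i+1}}=1+O(\varepsilon^2).
\]
Now let $B_i=\beta_i-A_i(d)$ and $d=d(s)$. By \eqref{eq:alpha} all partial derivatives of the $A_i$ are $O(\varepsilon)$. So for a side $e$ of the $N$-gon the derivative of $L(d)$ is $1+O(\varepsilon)$. A diagonal $ij$ with adjacent triangles $ijk$, $ijl$ enters only through the $A_v$. In the triangle $ijk$ the hexagon side at $k$ grows at rate $t_k\varepsilon$ and those at $i,j$ shrink at rates $t_i\varepsilon,t_j\varepsilon$, up to $O(\varepsilon^3)$; since $t_v\coth\frac{\beta_v}2=c_v$, this triangle contributes $-\varepsilon(c_k-c_i-c_j)+O(\varepsilon^2)$, and the other one contributes $-\varepsilon(c_l-c_i-c_j)+O(\varepsilon^2)$. So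
\begin{equation}\label{eq:dL}
 \frac{\partial L}{\partial d_e}=1+O(\varepsilon)\ \ (e\text{ a side}),\qquad
 \frac{\partial L}{\partial d_{ij}}=\varepsilon\,\omega_{ij}+O(\varepsilon^2)\ \ (ij\text{ a diagonal})\qquad\text{at }d=d(s).
\end{equation}
By \eqref{eq:asym}, $d_{ij}'(s)=\sinh(s/2)/(2t_it_j\sinh d_{ij}(s))\to\frac12$, so $\frac{d}{ds}L(d(s))=\frac N2+o(1)>0$. Hence there is $s'$ such that for all large $L$ there is exactly one $s\ge s'$ with $L(d(s))=L$, and $s\to\infty$ as $L\to\infty$. Put
\[
 X_\tau=X_\tau(d(s))\in\mathcal S(L).
\]

\subsection{Parts 2, 3 and 4}

\begin{proof}[Proof of Theorem~\ref{thm:general}, part 2]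
Let $L$ be large. By Proposition~\ref{prop:systoles}, $X_\tau$ has exactly $2N-3$ systoles, one around each edge of $\tau$. Conversely, let $X\in\mathcal S(L)$ have $2N-3$ filling systoles. By Lemma~\ref{lem:fill}, $s:=\operatorname{sys}(X)\ge L/(2N)$ is large, and by Proposition~\ref{prop:bound} the arcs of the systoles form a triangulation $\tau$, for the cyclic order of the sides $\partial_v$ on the disc $\Delta$. The position of the arcs in $\Delta$, and hence in $X$, is determined by the cyclic order and $\tau$ up to homeomorphism; it is the same as in $X_\tau(d(s))$, which is cut along its arcs $f_v$ into a disc in the same way. The lengths of the arcs are $d_e(s)$. So $X=X_\tau(d(s))$ by Lemma~\ref{lem:unique}, and since $L(d(s))=L$ and $s\ge s'$, $X=X_\tau$.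

\emph{Some $\omega_{ij}<0$.} By \eqref{eq:dL}, $L_{ij}:=\partial L/\partial d_{ij}<0$ at $d(s)$, and the sum $S_{ij}$ of all other partial derivatives of $L$ is $N+O(\varepsilon)>0$. So the vector with components $v_e=1$ for $e\ne ij$ and $v_{ij}=S_{ij}/|L_{ij}|$ is positive and tangent to the level set $\{L(d)=L\}$, which is a smooth hypersurface near $d(s)$. Follow a curve in the level set with this tangent vector. We get surfaces in $\mathcal S(L)$ that converge to $X_\tau$ and on which all arcs $\kappa_e$, hence by \eqref{eq:arc} all curves $\gamma_{\kappa_e}$, $e\in\tau$, are longer than on $X_\tau$. By (D) and Proposition~\ref{prop:systoles} all other essential curves remain longer than $s$. So $X_\tau$ is not maximal.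

\emph{All $\omega_{ij}>0$.} By \eqref{eq:dL} all partial derivatives of $L$ are positive at $d(s)$, hence also near $d(s)$. Let $X'\in T(X_\tau)$ be near $X_\tau$. By (O) the orthogeodesics of the classes $\kappa_e$ on $X'$ are simple and disjoint; by \eqref{eq:arc} their lengths $d_e'$ are continuous functions of the lengths of the $\gamma_{\kappa_e}$, so $d'$ is near $d(s)$. By Lemma~\ref{lem:unique}, $X'=X_\tau(d')$. If $\operatorname{sys}(X')\ge s$, then $d_e'\ge d_e(s)$ for all $e\in\tau$ by \eqref{eq:arc}. As $L(d')=L=L(d(s))$ and $L$ is strictly increasing in each variable near $d(s)$, we get $d'=d(s)$ and $X'=X_\tau$. So $X_\tau$ is a (strict) local maximum.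
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}, part 3]
Take the cyclic order $i,k,j,l$ followed by the other indices, and a triangulation $\tau$ that contains the triangles $ijk$ and $ijl$. Then $\omega_{ij}<0$, so $X_\tau$ is not maximal.

\emph{A best kissing number surface exists.} We show that the number of systoles is bounded on $\mathcal S(L)$. By the collar theorem, distinct simple closed geodesics of length $<2\operatorname{arsinh}1$ are disjoint; so a surface with systole $<2\operatorname{arsinh}1$ has at most $N-2$ systoles. The set of surfaces with systole $\ge2\operatorname{arsinh}1$ is compact modulo the mapping class group, by Mumford's theorem with fixed boundary lengths. So it suffices to consider a compact subset of Teichm\"uller space. There the length of a fixed essential curve, hence the systole, is bounded, and (D) bounds the number of systoles.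

Let $X\in\mathcal S(L)$ be a best kissing number surface. If its systoles do not fill, $X$ itself is not maximal, by part~1. If they fill, $X$ has at most $2N-3$ systoles by part~1; since $X_\tau$ has $2N-3$, $X_\tau$ is a best kissing number surface, and it is not maximal. In both cases the conjecture fails.

Given $N\ge4$, the hypothesis holds for example if $\beta_1=\beta_3$, $\beta_2=\beta_4$ and $c_2>2c_1$, with the other $\beta_i$ arbitrary: take $\{i,j\}=\{1,3\}$ and $\{k,l\}=\{2,4\}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}, part 4]
Let $N=4$ and let $L$ be large. By Proposition~\ref{prop:atmostfive} a surface in $\mathcal S(L)$ with at least $5$ systoles has filling systoles and exactly $5$ of them. The surfaces $X_\tau$ have $5$. So the best kissing number is $5$, and by part~2 the best kissing number surfaces are exactly the $X_\tau$.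
\end{proof}

\begin{thebibliography}{9}

\bibitem{Buser}
P.~Buser, \emph{Geometry and Spectra of Compact Riemann Surfaces}.

\bibitem{Goldman}
W.~Goldman, \emph{Trace coordinates on Fricke spaces of some simple hyperbolic surfaces}, Handbook of Teichm\"uller Theory II, 2009.

\bibitem{SystolesOnRS}
\emph{Systoles On Riemann Surfaces},
\url{https://springerlink.bibliotecabuap.elogim.com/content/pdf/10.1007/BF02568209.pdf}
(doi:10.1007/bf02568209).

\end{thebibliography}

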